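
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The equations of tournaments are not\\ the equational consequences of finitely many quasi-identities}


\begin{abstract}
Every tournament is a commutative groupoid in which the product of two elements is the one that beats the other. We show that no finite set of quasi-identities has exactly the equations valid in all tournaments as its equational consequences; more generally, no set of quasi-identities in boundedly many variables does. The proof has two parts. First, every finite tournament embeds into the free algebra of the variety generated by tournaments. Second, there are finite algebras outside this variety all of whose subalgebras with few generators embed into products of tournaments. Both parts rest on one device, a fixed finite sequence of substitutions that repairs every valuation of the variables in every tournament.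
\end{abstract}

\section{The question and the answer}

\paragraph{Tournaments as algebras.}
A \emph{tournament} is a nonempty set $T$ with a reflexive relation $\to$ such that for all $x\neq y$ in $T$ exactly one of $x\to y$, $y\to x$ holds. Following Hedrl\'in, we turn it into a groupoid (an algebra with one binary operation) by setting
\[
xy=yx=x \quad\text{if and only if}\quad x\to y .
\]
If $x\to y$ is read as ``$x$ beats $y$'', then $xy$ is the winner, and $x^2=x$. A groupoid arises in this way if and only if it is commutative and satisfies $xy\in\{x,y\}$ for all $x,y$: given such a groupoid, put $x\to y$ whenever $xy=x$. In particular, every nonempty subset of a tournament is a subalgebra. In an arbitrary groupoid we also write $x\to y$ for $xy=x$. When we speak of an \emph{arrow} $x\to y$ of a tournament, we mean that $x\neq y$; a \emph{$3$-cycle} consists of three distinct elements $x,y,z$ with $x\to y\to z\to x$.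

Let $\mathcal{T}$ be the variety generated by all tournaments, and let $\mathrm{Eq}(\mathcal{T})$ be the set of equations $s\approx t$ between groupoid terms that hold in $\mathcal{T}$, equivalently in every tournament. Simple members of $\mathrm{Eq}(\mathcal{T})$ are
\[
xx\approx x,\qquad xy\approx yx,\qquad x(xy)\approx xy .
\]
A less obvious one, derived in Section~\ref{sec:cycle}, is $\big((xy)(yz)\big)\big((yz)(z(xy))\big)\approx (xy)(yz)$.

\paragraph{The question.}
The defining property $xy\in\{x,y\}$ is a disjunction, and equations cannot express it directly. Between equations and disjunctions lie the \emph{quasi-identities}, universally quantified implications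
\[
(s_1\approx t_1\wedge\dots\wedge s_k\approx t_k)\ \Rightarrow\ s\approx t \qquad (k\ge 0).
\]
Problem~6 of \cite{survey} asks: \emph{is there a finite set $\Sigma$ of quasi-identities such that $\mathrm{Eq}(\mathcal{T})$ is precisely the set of all equations that are logical consequences of $\Sigma$?}

This asks for less than a finite set of equations axiomatizing $\mathcal{T}$. The models of $\Sigma$ need not form a variety, and $\Sigma$ may exclude many members of $\mathcal{T}$; only the equations valid in all models of $\Sigma$ matter. If arbitrary universal sentences are allowed, one is enough, as part~(4) of Theorem~\ref{thm:B} records. For quasi-identities the answer is negative.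

\begin{theorem}\label{thm:A}
Let $\Sigma$ be a set of quasi-identities for which some $n$ bounds the number of variables of each member. Then $\mathrm{Eq}(\mathcal{T})$ is not the set of equations that follow from $\Sigma$. In particular, no finite $\Sigma$ has this property.
\end{theorem}

A \emph{quasivariety} is a class of algebras axiomatized by quasi-identities; such a class is closed under isomorphic copies, subalgebras and products. Let $\mathcal{Q}$ be the quasivariety generated by all tournaments, that is, the class of all groupoids satisfying every quasi-identity valid in all tournaments. Let $V(\mathcal{K})$ be the variety generated by a class $\mathcal{K}$. Let $\mathbf{F}=\mathrm{Term}(\omega)/\mathrm{Eq}(\mathcal{T})$ be the free algebra of $\mathcal{T}$ on countably many generators. For a set $S$, let $F_{\mathcal{T}}(S)$ be the free algebra of $\mathcal{T}$ with one generator $X_s$ for each $s\in S$. The method gives more than Theorem~\ref{thm:A}.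

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] $\mathbf{F}$ satisfies exactly the quasi-identities valid in all tournaments. For a quasivariety $\mathcal{K}$, we have $V(\mathcal{K})=\mathcal{T}$ if and only if $\mathcal{Q}\subseteq\mathcal{K}\subseteq\mathcal{T}$.
\item[(2)] For every $n\ge 5$ there is an $(n+2)$-element algebra that satisfies every quasi-identity in at most $n$ variables valid in all tournaments, but fails an identity of $\mathcal{T}$ in $n+1$ variables.
\item[(3)] No quasivariety $\mathcal{K}$ with $V(\mathcal{K})=\mathcal{T}$ is axiomatizable by quasi-identities in boundedly many variables, nor by finitely many first-order sentences.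
\item[(4)] The restriction to quasi-identities is essential: the single universal sentence $\forall x\forall y\,\big(xy\approx yx\wedge(xy\approx x\vee xy\approx y)\big)$ has exactly $\mathrm{Eq}(\mathcal{T})$ as its set of equational consequences.
\item[(5)] Every finite simple tournament with at least $3$ elements in which every arrow lies in a $3$-cycle is a retract of a free algebra of $\mathcal{T}$, hence projective in $\mathcal{T}$. Every finite tournament embeds into such a tournament.
\end{enumerate}
\end{theorem}

Simplicity of tournaments is defined in Section~\ref{sec:free}.

\paragraph{The idea.}
Suppose $\Sigma$ has the required property, and let $\mathcal{K}=\mathrm{Mod}(\Sigma)$. We know little about $\mathcal{K}$, but it must contain the free algebra $\mathbf{F}$. The first step is to find all finite tournaments inside $\mathbf{F}$; then $\mathcal{K}$ contains them too, together with all subalgebras of their products. So, however $\Sigma$ is chosen, its members are valid in all finite tournaments. The second step is a family of finite algebras $\mathbf{M}_m$ which look like subalgebras of products of tournaments if only $m+1$ elements are inspected at a time, but fail an equation of $\mathcal{T}$. A set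 $\Sigma$ in at most $m+1$ variables cannot exclude $\mathbf{M}_m$, although it should.

Both steps meet the same obstacle. What we want to say about tournaments is naturally an implication, ``if some elements are arranged in a certain pattern, then \dots'', whereas we need equations, with no hypotheses. The remedy is to produce terms that \emph{force} the pattern: evaluated at arbitrary elements of an arbitrary tournament they yield elements arranged in the pattern (perhaps degenerately, all being equal), and they change nothing if the pattern is already there.

\section{Repairing valuations}

\subsection{The three-element cycle by hand}\label{sec:cycle}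

Let $S$ be the cycle $x\to y\to z\to x$. To embed it into a free algebra we want three terms $\tau_x,\tau_y,\tau_z$ in the variables $x,y,z$ such that
\begin{equation}\label{eq:cyc}
\tau_x\tau_y\approx\tau_x,\qquad \tau_y\tau_z\approx\tau_y,\qquad \tau_z\tau_x\approx\tau_z
\end{equation}
hold in every tournament, and which are not identified by $\mathrm{Eq}(\mathcal{T})$. Treat $x,y,z$ as registers holding elements of a tournament, and run the program
\[
x:=xy;\quad y:=yz;\quad z:=zx
\]
twice. \emph{We claim that the final contents of the registers $x,y,z$, put in place of $\tau_x,\tau_y,\tau_z$, always satisfy \eqref{eq:cyc}.} Contents satisfy \eqref{eq:cyc} if and only if none of the three instructions changes them. In particular, constant contents satisfy \eqref{eq:cyc} and never change.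

\emph{Two distinct initial values.} Let $u\to v$ be the two values. An instruction $s:=st$ puts $u$ into $s$ as soon as one of $s,t$ holds $u$. If only $x$ holds $u$ at first, then $u$ enters $z$ at instruction~$3$ and $y$ at instruction~$5$. If only $y$ does, it enters $x$ at instruction~$1$ and $z$ at instruction~$3$. If only $z$ does, it enters $y$ at instruction~$2$ and $x$ at instruction~$4$. Starting with two copies of $u$ instead of one can only speed this up. So after five instructions the contents are constant.

\emph{Three distinct initial values.} If the first three instructions change nothing, we are done. Otherwise consider the first change, made by $s:=st$ within the first three instructions. Let $r$ be the third register, so the next instructions are $t:=tr$, $r:=rs$, $s:=st$. After the change $s$ and $t$ hold the same element $v$; let $u\neq v$ be the element in $r$. If $v\to u$, the first of these instructions changes nothing and the second puts $v$ into $r$. If $u\to v$, the first puts $u$ into $t$, the second changes nothing, and the third puts $u$ into $s$. In both cases the contents are constant after at most six instructions in all. This proves the claim.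

Written as terms, the final contents are
\[
\tau_x=(xy)(yz),\qquad \tau_y=(yz)\big(z(xy)\big),\qquad \tau_z=\big(z(xy)\big)\big((xy)(yz)\big),
\]
so \eqref{eq:cyc} consists of equations in $\mathrm{Eq}(\mathcal{T})$. If we start with the cycle $S$ itself, no instruction changes anything, and $\tau_x,\tau_y,\tau_z$ evaluate to $x,y,z$. Hence the three terms are distinct modulo $\mathrm{Eq}(\mathcal{T})$, and they form a copy of $S$ in the free algebra of $\mathcal{T}$ generated by $x,y,z$.

The mechanism is this. A change makes two registers equal; equality then spreads along the arrows until everything is constant; a valuation that is never changed already has the pattern. In the general case we do not compute an explicit program. It is enough that each valuation can be repaired by \emph{some} sequence of instructions, as Lemma~\ref{lem:uniform} shows.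

\subsection{Moves and terms}

Let $D$ be a finite nonempty set with a set of \emph{arrows} $s\to t$ ($s\neq t$), never both $s\to t$ and $t\to s$. Two elements may have no arrow between them. Take variables $X_d$ ($d\in D$). A \emph{valuation} is a map $f\colon D\to A$ into a groupoid, and $\hat f$ denotes its extension to terms, with $\hat f(X_d)=f(d)$.

A \emph{move} $e$ is a pair $(s,q)$ with $s\in D$ and $q$ a term over $\{X_d: d\in D\}$, to be thought of as the instruction $X_s:=q$. It turns a valuation $f$ into the valuation $f^e$ with $f^e(s)=\hat f(q)$ and $f^e(d)=f(d)$ for $d\neq s$. Let $\sigma_e$ be the corresponding substitution $X_s\mapsto q$, with the other variables fixed. Then $\hat f\circ\sigma_e=\widehat{f^e}$, since both sides are homomorphisms that agree on variables. For a word $w=e_1\cdots e_r$ of moves put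
\[
f^w=(\cdots(f^{e_1})^{e_2}\cdots)^{e_r},\qquad \tau^w_s=\sigma_{e_1}\sigma_{e_2}\cdots\sigma_{e_r}(X_s),
\]
where $\sigma_{e_r}$ is applied first. Applying $\hat f\circ\sigma_{e_1}=\widehat{f^{e_1}}$, then the same for $f^{e_1}$ and $e_2$, and so on, we get
\begin{equation}\label{eq:moves}
\hat f(\tau^w_s)=f^w(s)\qquad\text{for every groupoid $A$, every $f\colon D\to A$ and every $s\in D$.}
\end{equation}
It is important that $A$ need not be a tournament here: the words will be designed for tournaments, and in Section~\ref{sec:M} they are run in another algebra.

For an arrow $s\to t$, the \emph{arrow move} $[s,t]$ replaces $X_s$ by $X_sX_t$, so $f(s)$ becomes $f(s)f(t)$. If $D$ is a tournament, with its own arrows, then the valuations of $D$ in tournaments that are fixed by all arrow moves are exactly the homomorphisms from $D$ to tournaments.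

\subsection{One word for all tournaments}

The next lemma combines repairs of individual valuations into one word that repairs all of them. Besides invariance under the moves we allow further requirements on the repaired valuation. They are given by equations, so whether they hold depends only on the values of the valuation and not on the tournament around them.

\begin{lemma}\label{lem:uniform}
Let $E$ be a finite set of moves and $\Theta$ a set of equations between terms over $\{X_d: d\in D\}$. Call a valuation $f$ into a tournament \emph{terminal} if every move of $E$ leaves it unchanged and $\hat f(l)=\hat f(r)$ for all $l\approx r$ in $\Theta$. Suppose that from every valuation into a finite tournament a terminal one can be reached by finitely many moves of $E$. Then there is a single word $w$ over $E$ such that $f^w$ is terminal for every valuation $f$ into any tournament.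
\end{lemma}

\begin{proof}
Let $f\colon D\to T$ be a valuation into a tournament. As $f(D)$ is a subalgebra of $T$, all moves keep the values inside $f(D)$. Whether a valuation with values in $f(D)$ is terminal depends only on products inside $f(D)$, not on the rest of $T$. So it suffices to find a word that works for all surjective valuations $f\colon D\to T$ onto tournaments with at most $|D|$ elements. Up to isomorphism of $T$ there are finitely many of these, say $f_1,\dots,f_N$. By hypothesis we can choose a word $w_1$ with $f_1^{w_1}$ terminal, then a word $w_2$ with $f_2^{w_1w_2}$ terminal (start from the valuation $f_2^{w_1}$), and so on. A terminal valuation is not changed by further moves, so $w=w_1w_2\cdots w_N$ makes all of $f_1,\dots,f_N$ terminal.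
\end{proof}

\subsection{How equality spreads}

In the rest of this section $f$ is a valuation of $D$ in a tournament, and to \emph{reach} a valuation means to obtain it from $f$ by finitely many arrow moves.

\begin{lemma}[Transfer]\label{lem:transfer}
If $f(x)=f(x')$ and $x\to z\to x'$ are arrows of $D$, we can reach some $f'$ with $f'(x)=f'(z)$.
\end{lemma}

\begin{proof}
Let $v=f(x)=f(x')$ and $u=f(z)$. If $u=v$, there is nothing to do. If $u\neq v$ and $v\to u$, then $[z,x']$ changes $f(z)$ to $uv=v$. If $u\neq v$ and $u\to v$, then $[x,z]$ changes $f(x)$ to $vu=u$.
\end{proof}

\begin{lemma}[Absorption]\label{lem:absorb}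
Let $A\subseteq D$ and $z\in D\setminus A$, with arrows $s'\to z\to s$ for some $s,s'\in A$. Suppose that from every element of $A$ there is a directed path inside $A$ to $s'$. If $f$ is constant on $A$, we can reach a valuation constant on $A\cup\{z\}$.
\end{lemma}

\begin{proof}
Let $v$ be the value on $A$ and $u=f(z)$; assume $u\neq v$. If $v\to u$, then $[z,s]$ changes $f(z)$ to $uv=v$. Let $u\to v$. Enumerate $A=\{s_1,s_2,\dots\}$ by increasing distance to $s'$ inside $A$. Then $s_1=s'$, and each $s_l$ with $l\ge2$ has an arrow to some earlier element, say $s_{l^*}$ with $l^*<l$. Apply $[s_1,z]$, which changes the value at $s_1$ to $vu=u$, and then $[s_2,s_{2^*}],[s_3,s_{3^*}],\dots$ in turn. When $[s_l,s_{l^*}]$ is applied, $s_{l^*}$ already has value $u$, so the value at $s_l$ becomes $vu=u$. At the end all of $A\cup\{z\}$ has value $u$.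
\end{proof}

Call $A\subseteq D$ \emph{strongly connected} if any element of $A$ can be reached from any other by a directed path inside $A$. We use Lemma~\ref{lem:absorb} in two situations.
\begin{itemize}
\item[(A1)] \emph{If $f$ takes equal values at two distinct elements of a $3$-cycle of $D$, we can reach a valuation constant on the cycle.} Name the elements so that the two are $x\to x'$ and the cycle is $x\to x'\to z\to x$, and use $A=\{x,x'\}$, $s'=x'$, $s=x$.
\item[(A2)] \emph{If $A$ is strongly connected, $f$ is constant on $A$, and $s'\to z\to s$ with $s,s'\in A$ and $z\notin A$, we can reach a valuation constant on $A\cup\{z\}$.} The set $A\cup\{z\}$ is again strongly connected, so this step can be iterated.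
\end{itemize}

\section{Finite tournaments inside the free algebra}\label{sec:free}

When does the spreading of equality, started on a $3$-cycle, reach the whole of a tournament $S$? By (A2), a strongly connected set $A$ on which the valuation is constant can be enlarged unless every element outside $A$ beats all of $A$ or loses to all of $A$. This leads to the following definitions. A \emph{module} of a tournament $S$ is a set $A\subseteq S$ such that each $z\in S\setminus A$ satisfies either $z\to s$ for all $s\in A$, or $s\to z$ for all $s\in A$. The tournament $S$ is \emph{simple} if it has no module $A$ with $1<|A|<|S|$.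

The spreading really does stop at a module: if $A$ is a module with $1<|A|<|S|$, then collapsing $A$ to a point is a homomorphism of $S$ onto a smaller tournament, hence a valuation fixed by all arrow moves that is neither injective nor constant. Simplicity excludes such valuations and leaves only the two cases ``injective'' and ``constant''.

\begin{lemma}\label{lem:simple}
Let $S$ be a finite simple tournament with $|S|\ge3$ in which every arrow lies in a $3$-cycle. Then there are terms $\tau_s$ ($s\in S$) over $\{X_s: s\in S\}$ such that $\tau_s\tau_t\approx\tau_s$ holds in all tournaments whenever $s\to t$, and $\tau_s$ takes the value $s$ under $X_u\mapsto u\in S$. Hence $s\mapsto\tau_s$ embeds $S$ into $F_{\mathcal{T}}(S)$, and $S$ is a retract of $F_{\mathcal{T}}(S)$.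
\end{lemma}

\begin{proof}
Let $D=S$, let $E$ consist of all arrow moves, and let $\Theta=\emptyset$. We verify the hypothesis of Lemma~\ref{lem:uniform} for a valuation $f$ of $S$ in a tournament.

If $f$ is not injective, two distinct elements have equal values. The arrow between them lies in a $3$-cycle, so by (A1) we reach a valuation constant on a $3$-cycle $A$, which is strongly connected. As long as $A\neq S$, simplicity says that $A$ is not a module, so some $z\notin A$ has $s'\to z\to s$ with $s,s'\in A$, and (A2) enlarges $A$. We end with a constant valuation, which is terminal.

If $f$ is injective, either no move changes it, and it is terminal; or some move $[s,t]$ changes $f(s)$, necessarily to $f(t)$. The new valuation is not injective, and we proceed as before.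

Let $w$ be the word of Lemma~\ref{lem:uniform} and $\tau_s=\tau^w_s$. For every valuation $f$ in a tournament, $f^w$ is fixed by $[s,t]$ whenever $s\to t$ and $s\ne t$, so $f^w(s)f^w(t)=f^w(s)$. By \eqref{eq:moves} this says that $\tau_s\tau_t\approx\tau_s$ holds; for $s=t$ it follows from $xx\approx x$. The identity valuation $S\to S$ is fixed by all moves, so under it $\tau_s$ takes the value $s$.

Since the product in $S$ is determined by $st=ts=s$ for $s\to t$, and $F_{\mathcal{T}}(S)$ is commutative, the map $s\mapsto\tau_s$ is a homomorphism $S\to F_{\mathcal{T}}(S)$. Its composition with the homomorphism $F_{\mathcal{T}}(S)\to S$, $X_s\mapsto s$, is the identity of $S$.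
\end{proof}

It remains to place an arbitrary finite tournament inside one to which Lemma~\ref{lem:simple} applies. Tournaments with a rotational symmetry of prime order serve well: symmetry makes all out-degrees equal, which produces $3$-cycles, and primality prevents modules.

\begin{lemma}\label{lem:embed}
Every finite tournament embeds into a finite simple tournament with at least $3$ elements in which every arrow lies in a $3$-cycle.
\end{lemma}

\begin{proof}
\emph{Construction.} Let $T_0=\{t_1,\dots,t_n\}$ be a tournament with $n$ elements and let $q>2\cdot4^n$ be a prime. For $1\le i,j\le n$ with $i\ne j$, the integer $4^j-4^i$ determines the pair $(i,j)$: its sign tells whether $i<j$, the exact power of $2$ dividing it is $4^{\min(i,j)}$, and its absolute value then gives $\max(i,j)$. These nonzero integers have absolute value less than $4^n$, so they are distinct and nonzero modulo $q$. Put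
\[
E_0=\{4^j-4^i : t_i\to t_j,\ i\neq j\}\subseteq\mathbb{Z}_q .
\]
If an element $4^j-4^i$ of $E_0$ equaled the negative of an element $4^l-4^k$ of $E_0$, then $(i,j)=(l,k)$, so both $t_i\to t_j$ and $t_j\to t_i$, which is impossible. Hence $E_0\cap-E_0=\emptyset$. As $q$ is odd, $E_0$ extends to a set $C$ containing exactly one of $d,-d$ for each $d\in\mathbb{Z}_q\setminus\{0\}$. Let $S=\mathbb{Z}_q$ with $x\to y$ if and only if $y-x\in C\cup\{0\}$. This is a tournament, $t_i\mapsto4^i$ is an embedding of $T_0$ into $S$, and translations are automorphisms of $S$. Write $N^+(x)=\{y\ne x: x\to y\}$; then $|N^+(x)|=|C|=(q-1)/2$ for every $x$.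

\emph{Every arrow lies in a $3$-cycle.} Let $x\to y$, $x\neq y$. Since $|N^+(y)|=(q-1)/2>|N^+(x)\setminus\{y\}|$ and $y\notin N^+(y)$, there is $z\in N^+(y)\setminus N^+(x)$. Here $z\neq x$, because $x\notin N^+(y)$. So $z\to x$, and $x\to y\to z\to x$ is a $3$-cycle.

\emph{No proper part dominates the rest.} Let $\emptyset\neq X\subsetneq S$, and suppose that $x\to y$ for all $x\in X$ and $y\in S\setminus X$. Then the average of $|N^+(x)|$ over $x\in X$ is
\[
\frac{|X|-1}{2}+(q-|X|)=\frac{q-1}{2}+\frac{q-|X|}{2}>\frac{q-1}{2},
\]
a contradiction.

\emph{Simplicity.} Suppose there are modules $A$ with $1<|A|<q$, and let $A$ be one of maximal size. Choose $a\neq a'$ in $A$, let $t=a-a'$ and $B=A+t$. Then $B$ is a module, and $a=a'+t\in A\cap B$. Also $B\neq A$: otherwise $A$ would be a union of cosets of the subgroup generated by $t\neq0$, which is $\mathbb{Z}_q$ because $q$ is prime. An element outside $A\cup B$ relates uniformly to $A$ and uniformly to $B$, and in the same direction since $A\cap B\neq\emptyset$. So $A\cup B$ is a module, larger than $A$, and by maximality $A\cup B=S$. As $|A|=|B|$ and $A\ne B$, we can pick $x\in A\setminus B$ and $y\in B\setminus A$. Since $A$ and $B$ now play symmetric roles, we may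 assume $x\to y$. As $A$ is a module and $y\notin A$, every element of $A$ beats $y$. In particular each $x'\in A\setminus B$ beats $y\in B$, and as $B$ is a module and $x'\notin B$, it beats all of $B$. So all of $A\setminus B$ beats all of $B=S\setminus(A\setminus B)$, which was excluded in the previous paragraph.
\end{proof}

\begin{corollary}\label{cor:free}
Every finite tournament embeds into $\mathbf{F}$. If $\mathcal{K}$ is a class of groupoids axiomatized by quasi-identities and the equations valid in $\mathcal{K}$ are exactly $\mathrm{Eq}(\mathcal{T})$, then $\mathbf{F}\in\mathcal{K}$, and $\mathcal{K}$ contains all finite tournaments.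
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:simple} and~\ref{lem:embed} a given finite tournament embeds into $F_{\mathcal{T}}(S)$ for some finite $S$, hence into $\mathbf{F}$. For the second claim, choose for each equation $s\approx t$ in the variables indexed by $\omega$ that is not in $\mathrm{Eq}(\mathcal{T})$ an algebra in $\mathcal{K}$ and a valuation in it that refutes $s\approx t$. These valuations together define a homomorphism from $\mathrm{Term}(\omega)$ to the product of the chosen algebras. It identifies all pairs in $\mathrm{Eq}(\mathcal{T})$, because these equations hold in $\mathcal{K}$, and no others, by the choice of the valuations. So it induces an embedding of $\mathbf{F}$ into a product of members of $\mathcal{K}$. As $\mathcal{K}$ is closed under products, subalgebras and isomorphic copies, it contains $\mathbf{F}$ and all algebras embeddable into $\mathbf{F}$.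
\end{proof}

\section{The algebras $\mathbf{M}_m$}\label{sec:M}

\subsection{Construction}

Here is the small observation from which the algebras grow. Let $p_0,p_1,b$ be elements of a tournament with $p_0\to p_1$ and $p_1\to p_0b$. If $p_0b=p_0$, then $p_0\to p_1\to p_0$, so $p_0=p_1$. Therefore
\[
p_0\neq p_1\ \text{ implies }\ p_0b=b .
\]
The condition $p_0\neq p_1$ is not available in a quasi-identity, let alone in an equation. We replace it by adding elements $p_2,\dots,p_m$ so arranged that $p_0=p_1$ forces, one step after another, all elements including $b$ to be equal; then $p_0b=b$ again. Under the resulting conditions $p_0b=b$ holds in all tournaments. The algebra $\mathbf{M}_m$ satisfies the conditions, but in it $p_0b$ is a new element $c\ne b$. The chain of forced equalities is arranged so that it breaks when any one of its elements is removed. As the chain can be made arbitrarily long, no bounded number of elements reveals the defect for all $m$.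

\begin{figure}[t]
\centering
\begin{tikzpicture}[>=stealth]
\node (p0) at (0,0) {$p_0$};
\node (p1) at (1.7,0) {$p_1$};
\node (p2) at (3.4,0) {$p_2$};
\node (p3) at (5.1,0) {$p_3$};
\node (p4) at (6.8,0) {$p_4$};
\node (p5) at (3.4,2) {$p_5$};
\node (b) at (3.4,-2) {$b$};
\draw[->,very thick] (p0)--(p1);
\draw[->,very thick] (p1)--(p2);
\draw[->,very thick] (p2)--(p3);
\draw[->,very thick] (p3)--(p4);
\draw[->] (p0)--(p5);
\draw[->] (p1)--(p5);
\draw[->] (p2)--(p5);
\draw[->] (p3)--(p5);
\draw[->] (p5)--(p4);
\draw[->] (p1)--(b);
\draw[->] (p2)--(b);
\draw[->] (p3)--(b);
\draw[->] (p4)--(b);
\draw[->] (b) .. controls (9.6,-2) and (9.6,2) .. (p5);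
\draw[dashed] (p0)--(b) node[midway,below left] {$p_0b=c$};
\end{tikzpicture}
\caption{The elements of $\mathbf{M}_5$ other than $c$; an arrow $x\to y$ means $xy=x$, and the path $p_0\to p_1\to\dots\to p_4$ is drawn thick. Not drawn: the arrows $p_j\to p_i$ for $i+2\le j\le 4$, which go from right to left in the row. The dashed pair is the only one whose product is a third element. The element $c$ is related to $p_1,\dots,p_5$ exactly as $b$ is, and $c\to p_0$, $c\to b$.}
\label{fig:M}
\end{figure}

For $m\ge4$ let $M_m=\{b,c,p_0,p_1,\dots,p_m\}$, a set of $m+3$ elements. The multiplication is commutative and idempotent, $p_0b=c$, and for every other pair $x\neq y$ the product $xy$ is $x$ or $y$, with $xy=x$ if and only if $x\to y$, where (see Figure~\ref{fig:M})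
\begin{itemize}
\item $p_i\to p_{i+1}$ for $0\le i\le m-2$, and $p_j\to p_i$ for $0\le i$, $i+2\le j\le m-1$;
\item $p_i\to p_m$ for $0\le i\le m-2$, and $p_m\to p_{m-1}$;
\item $p_i\to b$ for $1\le i\le m-1$, and $b\to p_m$;
\item $p_i\to c$ for $1\le i\le m-1$, and $c\to p_0$, $c\to p_m$, $c\to b$.
\end{itemize}
Every pair of distinct elements except $\{p_0,b\}$ is listed exactly once. Throughout, let $D=\{b,p_0,\dots,p_m\}$, so $|D|=m+2$.

\begin{remark}\label{rem:domino}
The chain of equalities can be seen in homomorphisms. Let $h$ be a homomorphism from $\mathbf{M}_m$ to a tournament. Then $h(c)=h(p_0)h(b)$ is $h(b)$ or $h(p_0)$. Suppose $h(c)=h(p_0)$. From $p_1c=p_1$ and $p_1p_0=p_0$ we get $h(p_1)=h(p_0)$. If $h(p_i)=h(p_{i+1})$ and $i+2\le m-1$, then $p_{i+2}p_i=p_{i+2}$ and $p_{i+2}p_{i+1}=p_{i+1}$ give $h(p_{i+2})=h(p_{i+1})$. So $h(p_0)=\dots=h(p_{m-1})$. Next, $p_mp_{m-1}=p_m$ and $p_mp_0=p_0$ give $h(p_m)=h(p_0)$, and $bp_m=b$ and $bp_1=p_1$ give $h(b)=h(p_1)$. Hence $h(b)=h(c)$ in all cases, and $\mathbf{M}_m$ does not embed into a product of tournaments. The chain used each of $p_1,\dots,p_m$. We now show that without one of them $b$ and $c$ can be separated (Lemma~\ref{lem:local}), and then strengthen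 the statement about embeddings to $\mathbf{M}_m\notin\mathcal{T}$ (Lemma~\ref{lem:fail}).
\end{remark}

\subsection{Few elements do not reveal the defect}

\begin{lemma}\label{lem:local}
Every subalgebra of $\mathbf{M}_m$ generated by at most $m+1$ elements embeds into a product of finite tournaments.
\end{lemma}

\begin{proof}
A set of at most $m+1$ generators misses some $d\in D$. All products $xy$ lie in $\{x,y,c\}$ and $d\ne c$, so $M_m\setminus\{d\}$ is a subalgebra, and it suffices to embed it. If $d\in\{b,p_0\}$, the only pair whose product is a third element is gone, and $M_m\setminus\{d\}$ is a tournament. So let $d=p_k$ with $1\le k\le m$, and let $N_k=M_m\setminus\{p_k\}$. We use two congruences, which interpret the product $p_0b=c$ as $b$ and as $p_0$, respectively. Since multiplication is commutative, an equivalence with a single nontrivial block $B$ is a congruence if for every $z$ the products $xz$ ($x\in B$) either all lie in $B$ or are all equal.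

\emph{The congruence $\beta$.} Let $\beta$ have the unique nontrivial block $\{b,c\}$. For each $z$, the products $bz$ and $cz$ are as follows: for $z=p_i$ with $1\le i\le m-1$, both are $p_i$; for $z=p_m$, they are $b$ and $c$; for $z=p_0$, both are $c$; for $z=b$, they are $b$ and $c$; for $z=c$, both are $c$. So $\beta$ is a congruence of $N_k$. As $p_0b=c\mathrel{\beta}b$, in $N_k/\beta$ every product is one of its factors, so $N_k/\beta$ is a tournament.

\emph{The congruence $\alpha_k$.} Let $\alpha_k$ have the unique nontrivial block $B=\{c,p_0,\dots,p_{k-1}\}$. As $b\notin B$, the product of two elements of $B$ is one of them, so it lies in $B$. The elements $z\in N_k\setminus B$ are $b$ and $p_{k+1},\dots,p_m$.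
\begin{itemize}
\item $z=b$: $cb=c$, $p_0b=c$, and $p_ib=p_i$ for $1\le i\le k-1$; all lie in $B$.
\item $z=p_j$ with $k<j\le m-1$: $cz=z$, and $p_iz=z$ for $i\le k-1\le j-2$; all are equal to $z$.
\item $z=p_m$, if $k<m$: $cz=c$, and $p_iz=p_i$ for $i\le k-1\le m-2$; all lie in $B$.
\end{itemize}
So $\alpha_k$ is a congruence of $N_k$. The absence of $p_k$ is essential here. For $k<m$ we have $p_{k-1}p_k=p_{k-1}$ but $cp_k=p_k$; for $k=m$ we have $p_{m-1}p_m=p_m$ but $cp_m=c$. As $p_0b=c\mathrel{\alpha_k}p_0$, the quotient $N_k/\alpha_k$ is a tournament.

As $b\notin B$, the pair $\{b,c\}$ is not collapsed by $\alpha_k$, so $\alpha_k\cap\beta$ is the equality relation, and $N_k$ embeds into $N_k/\alpha_k\times N_k/\beta$.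
\end{proof}

\subsection{An equation of tournaments that fails}

The proof of the next lemma follows the same plan as that of Lemma~\ref{lem:simple}: two equal values lead to a constant valuation, and an injective valuation fixed by all moves has the desired property because of the observation at the beginning of this section.

\begin{lemma}\label{lem:fail}
$\mathbf{M}_m\notin\mathcal{T}$: it fails an identity of $\mathcal{T}$ in at most $m+2$ variables.
\end{lemma}

\begin{proof}
Give $D$ the arrows listed in the definition of $\mathbf{M}_m$ among elements of $D$; there is no arrow between $p_0$ and $b$. Let $E$ consist of all arrow moves and the \emph{special move} $e^*$, which replaces $X_{p_1}$ by $X_{p_1}(X_{p_0}X_b)$ and aims at $p_1\to p_0b$. Let $\Theta=\{X_{p_0}X_b\approx X_b\}$. Constant valuations in tournaments are terminal. We show: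

\smallskip
\emph{Claim. From every valuation $f$ into a tournament, a terminal valuation can be reached by moves of $E$.}
\smallskip

\emph{(a) From a $3$-cycle to all of $D$.} Suppose $f$ is constant on one of the following $3$-cycles:
\begin{itemize}
\item[(C1)] $p_i\to p_{i+1}\to p_{i+2}\to p_i$, where $0\le i\le m-3$;
\item[(C2)] $p_{m-1}\to p_i\to p_m\to p_{m-1}$, where $0\le i\le m-3$;
\item[(C3)] $b\to p_m\to p_{m-1}\to b$.
\end{itemize}
Then a constant valuation can be reached by repeated use of (A2). At each step we name the element $z$ to be added, with an arrow into $z$ from the current set and an arrow from $z$ into it.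

\emph{Start (C1).} Let the current set be $\{p_r,\dots,p_s\}$ with $r+2\le s\le m-1$. If $s<m-1$, add $p_{s+1}$, using $p_s\to p_{s+1}\to p_r$. If $r>0$, add $p_{r-1}$, using $p_{r+1}\to p_{r-1}\to p_r$. Having obtained $\{p_0,\dots,p_{m-1}\}$, add $p_m$, using $p_0\to p_m\to p_{m-1}$, and then $b$, using $p_1\to b\to p_m$.

\emph{Start (C2) or (C3).} The current set contains $p_{m-1}$ and $p_m$. Add the missing elements among $p_0,\dots,p_{m-3}$, using $p_{m-1}\to p_l\to p_m$; then $p_{m-2}$, using $p_{m-3}\to p_{m-2}\to p_m$; then $b$, if it is missing, using $p_{m-1}\to b\to p_m$.

\emph{(b) Valuations that are not injective.} Call a pair $\{x,x'\}$ of distinct elements of $D$ \emph{good} if a constant valuation can be reached from every valuation $f$ into a tournament with $f(x)=f(x')$. By (A1) and (a), every pair contained in one of the cycles (C1)--(C3) is good. If $x\to z\to x'$ and $\{x,z\}$ is good, then $\{x,x'\}$ is good by Lemma~\ref{lem:transfer}. We check that all pairs are good.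
\begin{itemize}
\item $\{p_i,p_{i+1}\}$ with $0\le i\le m-2$ lies in a cycle (C1).
\item $\{p_i,p_{m-1}\}$ and $\{p_i,p_m\}$ with $0\le i\le m-3$, and $\{p_{m-1},p_m\}$, lie in cycles (C2).
\item $\{b,p_m\}$ and $\{b,p_{m-1}\}$ lie in (C3).
\item $\{p_i,p_j\}$ with $0\le i$ and $i+2\le j\le m-2$: we have $p_j\to p_{j+1}\to p_i$, and $\{p_j,p_{j+1}\}$ is good.
\item $\{p_{m-2},p_m\}$: we have $p_{m-2}\to p_{m-4}\to p_m$ (this uses $m\ge4$), and $\{p_{m-2},p_{m-4}\}$ is good by the previous item.
\item $\{p_i,b\}$ with $0\le i\le m-2$: we have $p_i\to p_{i+1}\to b$, and $\{p_i,p_{i+1}\}$ is good. This includes the pair $\{p_0,b\}$, which carries no arrow.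
\end{itemize}
So from every valuation that is not injective a constant one can be reached.

\emph{(c) Injective valuations.} Let $f$ be injective. A move changes at most one value, and, since $f$ maps into a tournament, the new value is one of the values of $f$. So if some move changes $f$, it replaces the value at one element by the value at another, the result is not injective, and (b) applies. Suppose no move changes $f$. Then $f(p_0)f(p_1)=f(p_0)$, because of $[p_0,p_1]$. If $f(p_0)f(b)=f(p_0)$, then invariance under $e^*$ gives $f(p_1)f(p_0)=f(p_1)$, so $f(p_0)=f(p_1)$, contradicting injectivity. Hence $f(p_0)f(b)=f(b)$, and $f$ is terminal. This proves the claim.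

\smallskip
Let $w$ be the word given by Lemma~\ref{lem:uniform}. For every valuation $f$ into a tournament we have $f^w(p_0)f^w(b)=f^w(b)$, so by \eqref{eq:moves} the identity
\[
\tau^w_{p_0}\,\tau^w_b\approx\tau^w_b
\]
holds in all tournaments. It belongs to $\mathrm{Eq}(\mathcal{T})$, and its variables are among the $m+2$ variables $X_d$, $d\in D$.

Now run the same word in $\mathbf{M}_m$, starting from the inclusion $\iota\colon D\to M_m$. No move changes $\iota$: for arrow moves this holds because $st=s$ for all arrows $s\to t$, and for $e^*$ because $p_1(p_0b)=p_1c=p_1$. So $\iota^w=\iota$, and by \eqref{eq:moves} the term $\tau^w_s$ takes the value $s$ under $\iota$ for each $s\in D$. The identity would therefore give $p_0b=b$, whereas $p_0b=c\neq b$.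
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that each member of $\Sigma$ has at most $n$ variables and that the equational consequences of $\Sigma$ are exactly $\mathrm{Eq}(\mathcal{T})$. We may take $n\ge5$. Let $\mathcal{K}=\mathrm{Mod}(\Sigma)$ and $m=n-1\ge4$. By Corollary~\ref{cor:free} all finite tournaments lie in $\mathcal{K}$, and hence so does every algebra that embeds into a product of finite tournaments. By Lemma~\ref{lem:local}, all subalgebras of $\mathbf{M}_m$ generated by at most $m+1=n$ elements lie in $\mathcal{K}$. A quasi-identity in at most $n$ variables holds in an algebra as soon as it holds in all subalgebras generated by at most $n$ elements, since each assignment of its variables takes place in such a subalgebra. So $\mathbf{M}_m$ is a model of $\Sigma$, and it satisfies all equational consequences of $\Sigma$, that is, all of $\mathrm{Eq}(\mathcal{T})$. This contradicts Lemma~\ref{lem:fail}. Finally, a finite $\Sigma$ involves boundedly many variables.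
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Each equation not in $\mathrm{Eq}(\mathcal{T})$ is refuted in some tournament, so by the argument of Corollary~\ref{cor:free} the algebra $\mathbf{F}$ embeds into a product of tournaments. Hence $\mathbf{F}$ satisfies all quasi-identities valid in all tournaments. Conversely, a quasi-identity valid in $\mathbf{F}$ is valid in all finite tournaments by Corollary~\ref{cor:free}, and hence in all tournaments, since any finite nonempty set of elements of a tournament is a subalgebra.

Let $\mathcal{K}$ be a quasivariety with $V(\mathcal{K})=\mathcal{T}$. Then $\mathcal{K}\subseteq\mathcal{T}$, and the equations valid in $\mathcal{K}$ are exactly $\mathrm{Eq}(\mathcal{T})$, so $\mathbf{F}\in\mathcal{K}$ by Corollary~\ref{cor:free}. Every quasi-identity valid in $\mathcal{K}$ is thus valid in $\mathbf{F}$, hence in all tournaments, hence in $\mathcal{Q}$; so $\mathcal{Q}\subseteq\mathcal{K}$. Conversely, let $\mathcal{Q}\subseteq\mathcal{K}\subseteq\mathcal{T}$. As $\mathcal{Q}$ contains all tournaments, $\mathcal{T}\subseteq V(\mathcal{Q})\subseteq V(\mathcal{K})\subseteq\mathcal{T}$.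

(2) Take $\mathbf{M}_m$ with $m=n-1\ge4$; it has $m+3=n+2$ elements. By Lemma~\ref{lem:local}, its subalgebras generated by at most $m+1=n$ elements satisfy all quasi-identities valid in all tournaments, so $\mathbf{M}_m$ satisfies those in at most $n$ variables. By Lemma~\ref{lem:fail} it fails an identity of $\mathcal{T}$ in at most $m+2=n+1$ variables. This identity has exactly $n+1$ variables, because identities are quasi-identities (with $k=0$) and those of $\mathcal{T}$ in at most $n$ variables hold in $\mathbf{M}_m$.

(3) If $V(\mathcal{K})=\mathcal{T}$ and a set $\Sigma$ of quasi-identities axiomatizes $\mathcal{K}$, then the equations that follow from $\Sigma$ are exactly $\mathrm{Eq}(\mathcal{T})$, so the first part is Theorem~\ref{thm:A}. Suppose $\mathcal{K}$ were axiomatized by finitely many first-order sentences. Their conjunction follows from the set of all quasi-identities valid in $\mathcal{K}$, hence, by compactness, from finitely many of them. These finitely many quasi-identities would axiomatize $\mathcal{K}$, contradicting the first part.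

(4) As noted in the introduction, the models of this sentence are exactly the tournaments. So its equational consequences are the equations valid in all tournaments.

(5) The claims about retracts and embeddings are Lemmas~\ref{lem:simple} and~\ref{lem:embed}. Recall that $P\in\mathcal{T}$ is projective in $\mathcal{T}$ if for every surjective homomorphism $g\colon A\to B$ in $\mathcal{T}$ and every homomorphism $h\colon P\to B$ there is a homomorphism $h'\colon P\to A$ with $gh'=h$. Let $P$ be a retract of a free algebra $G$ of $\mathcal{T}$, with $\iota\colon P\to G$, $\rho\colon G\to P$ and $\rho\iota=\mathrm{id}_P$. Choosing for each free generator of $G$ a preimage under $g$ of its image under $h\rho$, we get a homomorphism $k\colon G\to A$ with $gk=h\rho$, and $h'=k\iota$ satisfies $gh'=h\rho\iota=h$.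
\end{proof}

\begin{thebibliography}{9}
\bibitem{survey}
\emph{A Survey Of Algebra Of Tournaments},
\url{https://sites.dmi.uns.ac.rs/nsjom/Papers/29_2/NSJOM_29_2_095_130.pdf}.
\end{thebibliography}

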